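# Reduced pipe dreams of size $n$: the limit of $n^{-2}\log_2 a(n)$ exists

Throughout, $\log=\log_2$ with $\log 0=-\infty$, $|z|_1$ is the $\ell^1$-norm on $\mathbb R^2$, $\ell(w)$ is the number of inversions of a permutation $w$, and $H(\rho)=-\rho\log\rho-(1-\rho)\log(1-\rho)$ for $0<\rho<1$.

## 1. Tilings of the staircase and the entropy per unit area

**Theorem 1.** For $n\ge1$ let $a(n)$ be the number of tilings of the staircase region $(n,n-1,\dots,1)$ (row $i$ has $n+1-i$ cells) by two types of tiles, a cross, in which two curves cross, and an elbow, in which two curves touch and turn away from each other, such that only parallel translations of the tiles are used, the cells on the diagonal boundary carry no crossings, and no two of the resulting curves intersect more than once. Then the limit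
$$\lim_{n\to\infty}\frac1{n^2}\log a(n)$$
exists.

Let us unpack this. The staircase has $n$ rows, left-justified, row $1$ on top. A curve enters at the left end of each row and travels right and up until it leaves through the top of some column. In an elbow tile one curve turns from the left edge to the top edge and another from the bottom edge to the right edge. In a cross tile one curve goes straight from left to right and another straight from bottom to top. Touching in an elbow does not count as an intersection; only crosses count. These tilings are the reduced pipe dreams for permutations in $S_n$: the curves define a permutation $\sigma$, and if $a(\sigma)$ denotes the number of tilings with permutation $\sigma$, then $a(n)=\sum_{\sigma\in S_n}a(\sigma)$, where $a(\sigma)=\mathfrak S_\sigma(1,\dots,1)$ is the principal evaluation of the Schubert polynomial. The first values are $a(1),\dots,a(5)=1,2,7,41,393$.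

There are $n(n-1)/2$ cells off the diagonal boundary. If they could be filled freely we would have $2^{n(n-1)/2}$ tilings, that is, half a bit per unit of $n^2$. The condition that no two curves cross twice is global, and it removes some of this freedom. The theorem says that the number of surviving bits, divided by $n^2$, settles down. That the limit $\alpha$ exists was conjectured by Stanley; the question is posed in "Interview with Igor Pak". It is known that, if the limit exists, then $\frac14\le\alpha\le\frac12$. The proof below does not determine $\alpha$.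

The same argument gives more: a large deviation principle for the permutation of a random tiling, with consequences for $\max_\sigma a(\sigma)$ and for weighted sums. This is Theorem 2, stated in Section 10 once its vocabulary is available.

## 2. Cross sets, words, and the cases $n\le3$

**Coordinates.** Let $x$ point right and $y$ downward. Cell $(i,j)$ (column $i$, row $j$) has corners
$$NW=(i-1,j-1),\quad SW=(i-1,j),\quad NE=(i,j-1),\quad SE=(i,j).$$
Put $C_n=\{(i,j):i,j\ge1,\ i+j\le n\}$; these are the cells that may carry a cross. The cells with $i+j=n+1$ are the *diagonal cells*; there the curve goes from the left edge to the top edge. Let $\Lambda_n=\{(x,y)\in\mathbb Z^2_{\ge0}:x+y\le n\}$. The curve entering row $j$ has *colour* $j$. A tiling is determined by its set $X\subset C_n$ of crosses.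

**The word process.** Process the cells column by column from left to right, each column from bottom to top. At each stage the boundary of the processed region (which starts as the left side) is a path of $n$ unit steps, right or down, from $(0,0)$ to the line $x+y=n$. Reading the colours along it gives a word, initially $12\cdots n$ (the left side) and at the end the colours of the top edges from left to right; write this final word as $w_X(1)\cdots w_X(n)$. Processing a cell $(i,j)\in C_n$ replaces the steps $NW\to SW\to SE$ by $NW\to NE\to SE$. Since $NW$ is at distance $i+j-2$ from the origin, the cell acts on positions $i+j-1$ (left edge, becoming top edge) and $i+j$ (bottom edge, becoming right edge). A cross swaps the two letters and an elbow leaves them in place. A diagonal cell changes only the last step of the path and does not change the word.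

**When are two crossings of the same pair avoided?** Fix curves $a<b$. In the initial word $a$ stands before $b$. Their order in the word changes exactly at the cells where these two curves cross, and at such a cell the curve on the left edge stands before the curve on the bottom edge. So at the first crossing of the pair the smaller colour is on the left, and at a second crossing the larger colour is on the left. Hence:

*A tiling is valid if and only if at every cross the left colour is smaller than the bottom colour.*

Call such cross sets $X$ *reduced*, and let $RP(n)$ be the set of reduced sets, so $a(n)=|RP(n)|$.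

**Small cases by hand.** $C_1=\emptyset$, so $a(1)=1$. $C_2=\{(1,1)\}$ and both subsets are reduced, so $a(2)=2$. For $n=3$ the order of processing is $(1,2)$, $(1,1)$, $(2,1)$, acting on positions $(2,3)$, $(1,2)$, $(2,3)$. The full set gives $123\to132\to312\to321$, each swap turning an ascent into a descent, so it is reduced. The set $\{(1,2),(2,1)\}$ gives $123\to132\to123$: curves $2$ and $3$ cross twice. The other six subsets are reduced, since a single swap or two consecutive swaps at different positions starting from $123$ are always applied to ascents. So $a(3)=7$.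

**Padding.** Let $X\in RP(n)$ and $n'\ge n$. Regard $X\subset C_n\subset C_{n'}$. The same position swaps are made in the same order, on the positions $\le n$ of the word $12\cdots n'$, and the positions $>n$ never move. So $X\in RP(n')$, with permutation $w_X\oplus\mathrm{id}$. In particular $a(n)\le a(n')$.

**Conventions for the permutation.** Here $w_X(x)$ is the entry row of the curve that leaves in column $x$. If one prefers $\sigma(i)$, the exit column of curve $i$, then $w_X=\sigma^{-1}$. Reflecting a tiling in the main diagonal preserves both tile types and the number of crossings of each pair, and it inverts the permutation. So $a(\sigma)=a(\sigma^{-1})$, and the choice is immaterial. We write $a(w)=\#\{X\in RP(n):w_X=w\}$.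

**Every $w\in S_n$ has $a(w)\ge1$.** Put $k_i=\#\{u>i:w(u)<w(i)\}$ and $X=\{(i,j):1\le j\le k_i\}$. Since $k_i\le n-i$, we have $X\subset C_n$. Suppose that before column $i$ the word is $w(1)\cdots w(i-1)$ followed by the remaining letters in increasing order. Then $w(i)$ is in position $i+k_i$. The cells $(i,k_i),\dots,(i,1)$ carry it step by step to position $i$, each time past a smaller letter on its left, so all these crosses have the smaller colour on the left. The letters after position $i$ are again increasing. By induction $X\in RP(n)$ and $w_X=w$.

## 3. Independent boxes do not glue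

Let $A=\limsup n^{-2}\log a(n)$. To prove that the limit exists it suffices to take one $n$ with $a(n)\ge2^{(A-\eta)n^2}$ and to produce about $2^{A(tn)^2}$ reduced sets at every size $tn$; padding then covers the sizes in between. The region $C_{tn}$ has about $t^2$ times as many cells as $C_n$. So one would like to cut the elements of $RP(n)$ into boxes, and lay out $t^2$ independently chosen copies of each box over the corresponding part of $C_{tn}$.

This fails even before one blows up. Take $n=3$ and boxes of size $1\times1$. The sets $\{(1,2)\}$ and $\{(2,1)\}$ are both reduced. Taking the box $(1,2)$ from the first and the box $(2,1)$ from the second gives $\{(1,2),(2,1)\}$, which is not reduced. Two curves that meet in one box may meet again in another, and nothing inside the second box knows what happened in the first.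

A first repair is to treat the glued set $\xi$ as a set of *attempted* crossings, and to refuse any attempt by a pair that has crossed already. This always produces a reduced set $E(\xi)$. But then different $\xi$ may give the same $E(\xi)$. For $n=3$ there are $8$ sets $\xi$ and only $7$ images. In general the map $\xi\mapsto E(\xi)$ sends all $2^{n(n-1)/2}$ subsets of $C_n$ to $RP(n)$, so a count of attempts proves nothing unless few attempts are refused.

Here is what makes the repair work. The number of accepted attempts is the number of inversions of the final permutation. So it is enough to show that the final permutation is close, on the macroscopic scale, to a known one that has exactly $|\xi|$ inversions. The attempt-and-refuse dynamics turns out to be monotone in a precise sense, so that errors do not grow as they travel through the staircase. The next four sections set up the tools: the dynamics, its monotonicity, a reference permutation, and the continuity of the inversion number.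

## 4. The greedy colouring

**Definition.** Let $\xi\subset C_n$. Give the left edge of $(1,j)$ colour $j$. In a cell of $C_n$ with left colour $a$ and bottom colour $b$: if the cell is in $\xi$ and $a<b$, put top $=b$ and right $=a$ (a cross is made); otherwise put top $=a$ and right $=b$ (elbow). In a diagonal cell put top $=$ left colour. Let $E(\xi)\subset\xi$ be the set of cells where a cross is made, and let $w_\xi(x)$ be the colour of the top edge of column $x$.

The word process of Section 2 applies: a cell of $E(\xi)$ swaps the letters in positions $i+j-1,i+j$, and every other cell leaves the word alone. We note three facts.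

First, each swap turns an adjacent ascent into a descent, which raises the number of inversions by exactly one. Hence
$$|E(\xi)|=\ell(w_\xi).\tag{1}$$

Second, $X\subset C_n$ is reduced if and only if $E(X)=X$. Indeed, if $X$ is reduced then, cell by cell, the greedy colouring agrees with the colouring by curves and makes every cross. Conversely, if $E(X)=X$ then the greedy colouring is the colouring by curves, and at every cross the left colour is smaller. The two meanings of $w_X$ agree.

Third, for every $\xi\subset C_n$ we have $E(\xi)\in RP(n)$ and $w_{E(\xi)}=w_\xi$. Indeed, run the greedy rule on the set $E(\xi)$. Cell by cell it makes the same swaps as on $\xi$, because the cells of $\xi\setminus E(\xi)$ were elbows anyway.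

**Example.** Let $n=3$ and $\xi=\{(1,2),(2,1)\}$. Cell $(1,2)$ has left colour $2$ and bottom colour $3$: a cross. Cell $(1,1)$ is an elbow with left colour $1$ and bottom colour $3$. Cell $(2,1)$ then has left colour $3$ and bottom colour $2$: the attempt is refused. So $E(\xi)=\{(1,2)\}$ and $w_\xi=132$, with one inversion.

## 5. Heights and their monotone recursion

For a permutation $w\in S_n$ let $R_w(x,c)=\#\{u\le x:w(u)\le c\}$. We now extend this counting function into the interior of the staircase.

**Definition.** Fix $\xi\subset C_n$ with its greedy colouring, and $0\le c\le n$. The *height* $f_c:\Lambda_n\to\mathbb Z$ has $f_c(0,0)=0$, and along each unit edge directed right or down it increases by $1$ if the colour of the edge is $\le c$, and by $0$ otherwise.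

Every edge between points of $\Lambda_n$ is the left or top edge of a cell in the staircase, so it has a colour. The definition is consistent: two right/down paths from $(0,0)$ to $(x,y)\in\Lambda_n$ stay in $[0,x]\times[0,y]$, whose cells satisfy $i+j\le x+y\le n$. The paths differ by flips across such cells, and in each cell of $C_n$ the pair $\{\text{left},\text{bottom}\}$ has the same colours as $\{\text{top},\text{right}\}$. Reading off the left and top sides,
$$f_c(0,y)=\min(y,c),\qquad f_c(x,0)=R_{w_\xi}(x,c).\tag{2}$$

The height satisfies the following two rules, with $f=f_c$: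
$$f(NE)=f(SW)\quad\text{for cells of }C_n\setminus\xi\text{ and for diagonal cells},\tag{R1}$$
$$f(NE)=\max\{f(NW),\,f(SE)-1\}\quad\text{for cells of }\xi.\tag{R2}$$
Rule (R1) holds because the top colour equals the left colour. For (R2), let $a,b$ be the left and bottom colours of a cell of $\xi$. Whether or not the cross is made, the top colour is $\max(a,b)$. So $f(NE)-f(NW)=1$ if and only if both $a,b\le c$, that is, if and only if $f(SE)-f(NW)=2$. As $f(SE)-f(NW)\in\{0,1,2\}$, this is (R2).

The point to notice is that both right-hand sides are nondecreasing in each value used. An unconditional cross would put the bottom colour on top and give $f(NE)=f(NW)+f(SE)-f(SW)$, which decreases in $f(SW)$. The refusal rule replaces this by something monotone.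

**Example.** For $n=3$, $\xi=\{(1,2),(2,1)\}$ and $c=2$, the heights are $f(0,0),\dots,f(0,3)=0,1,2,2$, then $f(1,0),f(1,1),f(1,2)=1,1,2$, then $f(2,0),f(2,1)=1,2$, and $f(3,0)=2$. At the refused cell $(2,1)$, (R2) reads $f(2,0)=\max\{f(1,0),f(2,1)-1\}=\max\{1,1\}=1$. The top row $0,1,1,2$ is $R_{132}(\cdot,2)$.

**Lipschitz property.** Any two points of $\Lambda_n$ are joined by a lattice path in $\Lambda_n$ whose length is their $\ell^1$-distance. (If one point is weakly right of and below the other, use any monotone path. Otherwise, start from the lower one of the two, go up first and then right.) So $f_c$ is $1$-Lipschitz for $|\cdot|_1$.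

**Lemma 1 (comparison).** Let $B$ be either a rectangle of cells $\{p<i\le p',\ q<j\le q'\}\subset C_n$, with *input vertices* those on its left and bottom sides, or a corner triangle $\{i>p,\ j>q,\ i+j\le n+1\}$, with input vertices $(p,y)$, $q\le y\le n-p$. Let $f,g$ be real functions on the vertices of $B$ (in the triangle: those lying in $\Lambda_n$) that satisfy (R1), (R2) in $B$ for the same $\xi$. If $|f-g|\le m$ at the input vertices, then $|f-g|\le m$ at all vertices of $B$.

**Proof.** A vertex $(x,y)$ that is not an input vertex is the $NE$ corner of the cell $(x,y+1)$, which belongs to $B$. Go through these vertices column by column from left to right, each column from bottom to top. The rule at the cell $(x,y+1)$ uses only the values at $(x-1,y+1)$, or at $(x-1,y)$ and $(x,y+1)$, which are inputs or come earlier. (In the triangle, $(x,y+1)$ is used only if the cell lies in $C_n$, and then this vertex lies in $\Lambda_n$.) The rules are nondecreasing in each argument and commute with adding a constant to all arguments. So $g-m$ and $g+m$ satisfy the same rules, and the inequalities $g-m\le f\le g+m$ propagate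 from the inputs to every vertex. $\square$

Note that $f$ and $g$ need not be heights of the same colouring, or even integer valued. If $g$ satisfies (R1), (R2), then so does $g+\text{const}$. Both liberties will be used.

## 6. Blowing up a reduced set

We need, at size $tn$, a reference reduced set that looks like a given $X\in RP(n)$.

For $w\in S_n$ define $w\otimes1_t\in S_{tn}$ by $(w\otimes1_t)(t(x-1)+r)=t(w(x)-1)+r$ for $1\le r\le t$. For example $21\otimes1_2=3412$.

**Lemma 2 (blow-up).** For $X\in RP(n)$ and $t\ge1$ let $X^{(t)}=\{(i,j):(\lceil i/t\rceil,\lceil j/t\rceil)\in X\}$. Then $X^{(t)}\subset C_{tn}$, $X^{(t)}\in RP(tn)$, $|X^{(t)}|=t^2|X|$, its permutation is $w_X\otimes1_t$, and its heights $\hat f$ satisfy $\hat f_{tc}(tx,ty)=tf_c(x,y)$, where $f_c$ are the heights of $X$.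

**Proof.** If $(i,j)\in X$, each of the $t^2$ cells $(I,J)$ over it has $I+J\le t(i+j)\le tn$. So $X^{(t)}\subset C_{tn}$ and $|X^{(t)}|=t^2|X|$. Every cell of the staircase of size $tn$ lies over a cell of the staircase of size $n$: if $I=t(i-1)+r$ and $J=t(j-1)+s$ with $1\le r,s\le t$ and $I+J\le tn+1$, then $t(i+j-2)\le tn-1$, so $i+j\le n+1$.

We claim: if an edge has colour $a$ for $X$, then the $t$ small edges over it have colours $(a-1)t+1,\dots,at$ in order (downward on vertical edges, left to right on horizontal ones). This holds on the left side. Suppose it holds for the left and bottom edges of a cell (only the left edge if the cell is diagonal), and consider the small cells over it. Over an elbow or a diagonal cell nothing is swapped. So in the word process the left bundle, which comes first, ends up on the top, and the bottom bundle, if there is one, on the right, both in order. Over a cross we have left colour $a$ and bottom colour $b$ with $a<b$. By induction inside the block, each small cell meets a strand of bundle $a$ on its left and a strand of bundle $b$ at its bottom. All colours of bundle $a$ are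 smaller than those of bundle $b$, so the cross is made; the strand of bundle $a$ goes on to the right and that of bundle $b$ goes on upward. So both bundles go straight through in order and all $t^2$ crosses are made. This proves the claim and shows $E(X^{(t)})=X^{(t)}$.

The top edges give the permutation $w_X\otimes1_t$. Finally, all $t$ small edges over an edge have colour $\le tc$ if the edge has colour $\le c$, and none of them otherwise. This gives the statement on heights. $\square$

**Example.** For $X=\{(1,1)\}\subset C_2$ and $t=2$, the four cells of $X^{(2)}$ act in the order $(1,2),(1,1),(2,2),(2,1)$ on positions $(2,3),(1,2),(3,4),(2,3)$: $1234\to1324\to3124\to3142\to3412$.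

## 7. Continuity of the inversion number

The number of inversions changes by at most order $eN$ when $R_w$ changes by $e$ in the sup norm. It is enough to know $R_w$ at a coarse set of thresholds.

**Lemma 3.** Let $K\mid N$ and $w,w'\in S_N$, and suppose $|R_w(x,kN/K)-R_{w'}(x,kN/K)|\le e$ for all $0\le x\le N$ and $1\le k\le K-1$. Then $|\ell(w)-\ell(w')|\le2eN+\frac{N^2}{2K}$. If $K=N$, then $|\ell(w)-\ell(w')|\le2eN$.

**Proof.** Write $R_j(y)=R_w(y,jN/K)$, $R_j'(y)=R_{w'}(y,jN/K)$, $\varepsilon_j=R_j-R_j'$ for $0\le j\le K$, and $\Delta g(y)=g(y)-g(y-1)$. Let $\kappa(y)=\lceil Kw(y)/N\rceil$ be the class of the value $w(y)$, so that $\kappa(y)\le j$ iff $w(y)\le jN/K$, and $1[\kappa(y)=j]=\Delta R_j(y)-\Delta R_{j-1}(y)$. Define $\kappa'$ from $w'$ in the same way. Inversions within a class number between $0$ and $K\cdot\frac12(N/K)^2=\frac{N^2}{2K}$ in total, and there are none if $K=N$. So it remains to bound by $2eN$ the difference of the numbers of inversions between different classes. For fixed $y$, the number of $u<y$ with $\kappa(u)>\kappa(y)$ is $y-1-R_{\kappa(y)}(y-1)$, so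
$$\mathrm{inv}_K(w)=\sum_{y=1}^N\bigl(y-1-R_{\kappa(y)}(y-1)\bigr)=\binom N2-\sum_{j=1}^K\sum_{y=1}^NR_j(y-1)\,\Delta(R_j-R_{j-1})(y).$$
Subtract the corresponding formula for $w'$, inserting the mixed term $\sum R_j'(y-1)\Delta(R_j-R_{j-1})(y)$. This gives $\mathrm{inv}_K(w')-\mathrm{inv}_K(w)=S_1+S_2$ with
$$S_1=\sum_{j,y}\varepsilon_j(y-1)\,1[\kappa(y)=j],\qquad S_2=\sum_{j,y}R'_j(y-1)\,\Delta(\varepsilon_j-\varepsilon_{j-1})(y).$$
In $S_1$ each $y$ contributes one term, of absolute value at most $e$ (and $\varepsilon_K=0$). So $|S_1|\le eN$.

In $S_2$ we move the differences off $\varepsilon$. Since $\varepsilon_0=\varepsilon_K=0$, summation by parts in $j$ gives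
$$S_2=\sum_{j=1}^{K-1}\sum_{y=1}^N(R'_j-R'_{j+1})(y-1)\,\Delta\varepsilon_j(y).$$
For any $g$ we have $g(y-1)\Delta\varepsilon_j(y)=\Delta(g\varepsilon_j)(y)-\Delta g(y)\,\varepsilon_j(y)$. Moreover $\varepsilon_j(0)=0$, and $\varepsilon_j(N)=\frac{jN}K-\frac{jN}K=0$. So
$$S_2=-\sum_{j=1}^{K-1}\sum_{y=1}^N\Delta(R_j'-R_{j+1}')(y)\,\varepsilon_j(y)=\sum_{j=1}^{K-1}\sum_{y=1}^N1[\kappa'(y)=j+1]\,\varepsilon_j(y).$$
Again each $y$ contributes at most one term, so $|S_2|\le eN$. $\square$

## 8. From one size to all its multiples

**Proposition 4.** Let $n_1<n_2<\cdots$ with $j!\mid n_j$, let $\mathcal C_j\subset RP(n_j)$, and suppose $\limsup_jn_j^{-2}\log|\mathcal C_j|\ge A\in\mathbb R$. Let $0<\eta<1/98$ and $n_*\in\mathbb N$. Then there are $n=n_j\ge n_*$ and $X_0\in\mathcal C_j$ such that for every $t\ge1$, with $N=tn$, at least $2^{(A-4\eta-H(49\eta))N^2}$ sets $X'\in RP(N)$ satisfy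
$$|R_{w_{X'}}(x,c)-R_{w_{X_0}\otimes1_t}(x,c)|\le25\eta N\qquad(0\le x,c\le N).$$

For Theorem 1 we need only the count, with $\mathcal C_j=RP(n_j)$. The general $\mathcal C_j$ and the control of the permutation serve Theorem 2. The divisibility $j!\mid n_j$ makes all the grids below fit.

Three standard facts are used. *Arzelà–Ascoli*: a closed, bounded, equicontinuous set of continuous functions on a compact space is compact in the sup norm. *McShane extension*: a $1$-Lipschitz function $u$ on a finite subset $V$ of a metric space extends to a $1$-Lipschitz function by $z\mapsto\min_{v\in V}(u(v)+d(z,v))$. *Rademacher's theorem*: a Lipschitz function on an open set of $\mathbb R^2$ is differentiable almost everywhere.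

**Step 1: a dominant profile.** *The purpose is to restrict to tilings whose heights all look alike macroscopically, without losing exponential rate.* Let $K=\lceil1/\eta\rceil$ and $\Delta=\{(x,y):x,y\ge0,\ x+y\le1\}$. Let $\mathcal X$ be the set of tuples $F=(F_1,\dots,F_{K-1})$ of functions $\Delta\to\mathbb R$ that are $1$-Lipschitz for $|\cdot|_1$ and vanish at $(0,0)$. By Arzelà–Ascoli $\mathcal X$ is compact in the sup norm. For $j\ge K$ we have $K\mid n=n_j$. For $X\in\mathcal C_j$ let $u_k^X$ be the height of $X$ with threshold $kn/K$, $1\le k\le K-1$. The function $z/n\mapsto u^X_k(z)/n$ on $\frac1n\Lambda_n$ is $1$-Lipschitz. Extend it by McShane's formula to a $1$-Lipschitz function $\bar u^X_k$ on $\Delta$. Then $\bar u^X=(\bar u_k^X)_k\in\mathcal X$.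

We claim that there is $F\in\mathcal X$ such that for every $\varepsilon>0$
$$\limsup_jn_j^{-2}\log\#\{X\in\mathcal C_j:\|\bar u^X-F\|_\infty\le\varepsilon\}\ge A.$$
Otherwise every $F\in\mathcal X$ is the centre of an open ball for which the corresponding limsup is $<A$. Finitely many of these balls cover $\mathcal X$. The logarithm of a sum of $r$ terms is at most $\log r$ plus the largest of their logarithms, and $n_j\to\infty$. So $\limsup n_j^{-2}\log|\mathcal C_j|$ would be at most the largest of finitely many numbers $<A$, a contradiction. Fix such an $F$.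

**Step 2: a mesh on which the profile is almost affine.** *Copies of one box will be repeated side by side. Their heights can fit together only if the profile has nearly constant gradient there.* For $D\in\mathbb N$ and $\delta=1/D$ consider the squares $\delta([p,p+1]\times[q,q+1])$, $p,q\ge0$, with $p+q\le D-2$; these lie in $\Delta$ and we call them *full*. The squares with $p+q=D-1$ cut triangles from $\Delta$. Call a full square *good* if there are affine functions $A_1,\dots,A_{K-1}$ with $|F_k-A_k|\le\eta\delta$ on the square for all $k$, and *bad* otherwise.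

By Rademacher's theorem, almost every $z$ in the interior of $\Delta$ is a point of differentiability of all $F_k$. For such $z$ and all large $D$, every square of the mesh containing $z$ is full (this holds once $z_1+z_2\le1-2\delta$). For $z'$ in such a square we have $|z'-z|_1\le2\delta$, and so, for large $D$,
$$|F_k(z')-F_k(z)-\nabla F_k(z)\cdot(z'-z)|\le\tfrac\eta2|z'-z|_1\le\eta\delta .$$
So each square containing $z$ is good. Thus the indicator function of the union of the bad squares tends to $0$ almost everywhere as $D\to\infty$, and by dominated convergence the area of this union tends to $0$. Fix $D\ge1/\eta$ such that the bad squares have total area at most $\eta$.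

**Step 3: a sample with prescribed box counts.** *We choose the size $n$, fix the number of crosses in each box, and measure how much freedom the good boxes carry.* Let $\varepsilon=\eta\delta$. The limsup in Step 1 allows us to choose $j$ such that $n:=n_j$ satisfies $KD\mid n$, $n\ge n_*$, $n\ge4/\varepsilon$, $(n^2+1)^{D^2}\le2^{\eta n^2}$, and
$$\#\{X\in\mathcal C_j:\|\bar u^X-F\|_\infty\le\varepsilon\}\ge2^{(A-\eta)n^2}.$$
Put $b=n/D=\delta n$, and for $p+q\le D-1$ let
$$Q_{pq}=\{(i,j)\in C_n:pb<i\le(p+1)b,\ qb<j\le(q+1)b\}.$$
These sets partition $C_n$: a cell with $pb<i$ and $qb<j$ has $(p+q)b<i+j\le n=Db$, so $p+q\le D-1$. For $p+q\le D-2$ the set $Q_{pq}$ is a full $b\times b$ box, since $(p+q+2)b\le n$; we call it good or bad like the corresponding square.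

There are at most $D^2$ sets $Q_{pq}$, and each $|X\cap Q_{pq}|$ lies in $\{0,\dots,n^2\}$. So the vector $(|X\cap Q_{pq}|)_{p,q}$ takes at most $(n^2+1)^{D^2}\le2^{\eta n^2}$ values. By the pigeonhole principle there are numbers $\nu_{pq}$ and a set $\mathcal T\subset\mathcal C_j$ with $|\mathcal T|\ge2^{(A-2\eta)n^2}$, nonempty, such that all $X\in\mathcal T$ satisfy
$$\|\bar u^X-F\|_\infty\le\varepsilon\quad\text{and}\quad|X\cap Q_{pq}|=\nu_{pq}\ \text{ for all }p,q.$$
Fix $X_0\in\mathcal T$. For good $Q=Q_{pq}$ let $\mathcal N_Q=\{X\cap Q:X\in\mathcal T\}$.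

The bad boxes contain at most $\eta n^2$ cells. The $D$ triangles contain at most $D\cdot b^2/2=n^2/(2D)\le\frac12\eta n^2$ cells of $C_n$. Since $X$ is determined by its intersections with all $Q_{pq}$, we get $|\mathcal T|\le2^{\frac32\eta n^2}\prod_{Q\text{ good}}|\mathcal N_Q|$. So
$$\sum_{Q\text{ good}}\log|\mathcal N_Q|\ \ge\ (A-2\eta)n^2-\tfrac32\eta n^2\ \ge\ (A-4\eta)n^2.\tag{3}$$
Nothing chosen so far depends on $t$.

**Step 4: the fields of attempted crossings.** *We glue independent copies in the good boxes and use the blow-up of $X_0$ elsewhere, so that the number of attempts is exactly the number of inversions of the reference permutation.* Let $t\ge1$ and $N=tn$; note $tb=\delta N$. Let $\widehat Q_{pq}$ be the blocks of $C_N$ defined like $Q_{pq}$ with $tb$ in place of $b$. Define $\xi\subset C_N$ as follows.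

- If $Q=Q_{pq}$ is good, split $\widehat Q_{pq}$ into $t^2$ boxes of size $b\times b$, and in each of them put, independently, a translate of an arbitrary element of $\mathcal N_Q$.
- In every other block, bad or triangular, let $\xi$ coincide with $X_0^{(t)}$.

Different choices give different $\xi$. By (3) the number of fields is
$$\prod_{Q\text{ good}}|\mathcal N_Q|^{t^2}\ge2^{(A-4\eta)n^2t^2}=2^{(A-4\eta)N^2}.$$

Now count $|\xi|$. In a good block there are $t^2\nu_{pq}$ attempts, since every element of $\mathcal N_Q$ has $\nu_{pq}$ elements. In any block, a cell $(I,J)\in\widehat Q_{pq}$ belongs to $X_0^{(t)}$ if and only if $(\lceil I/t\rceil,\lceil J/t\rceil)\in X_0\cap Q_{pq}$. Conversely, all $t^2$ cells over a cell of $X_0\cap Q_{pq}$ lie in $\widehat Q_{pq}$. So $|X_0^{(t)}\cap\widehat Q_{pq}|=t^2\nu_{pq}$. This includes the triangular blocks; for $t\ge2$ these also contain cells of $C_N$ lying over diagonal cells of the small staircase, but none of those cells is in $X_0^{(t)}$. With $\hat w:=w_{X_0}\otimes1_t$, Lemma 2 and (1) give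
$$|\xi|=t^2\sum_{p,q}\nu_{pq}=t^2|X_0|=|X_0^{(t)}|=\ell(\hat w).\tag{4}$$

**Step 5: control of the heights.** *We show that the greedy heights of $\xi$ follow the profile $F$ up to $O(\eta N)$, by transporting the error through the blocks with Lemma 1.* Let $f_k$ be the height with threshold $kN/K$ of the greedy colouring of $\xi$, and $\hat f_k$ that of $X_0^{(t)}$.

First, $\hat f_k$ itself follows the profile. For $Z\in\Lambda_N$ let $Z'=t\lfloor Z/t\rfloor$ (coordinatewise). Then $Z'\in\Lambda_N$, $|Z-Z'|_1\le2t$, and by Lemma 2 $\hat f_k(Z')=t\,u_k^{X_0}(Z'/t)$, which differs from $NF_k(Z'/N)$ by at most $tn\varepsilon=\varepsilon N$. Both $\hat f_k$ and $NF_k(\cdot/N)$ are $1$-Lipschitz, and $4t\le\varepsilon nt=\varepsilon N$. So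
$$|\hat f_k(Z)-NF_k(Z/N)|\le4t+\varepsilon N\le2\varepsilon N\qquad(Z\in\Lambda_N).\tag{5}$$

Now put $d_k(Z)=f_k(Z)-NF_k(Z/N)$, and let the *level* of block $(p,q)$ be $\lambda=p+D-1-q\in[0,2D-2]$.

**Claim.** On all vertices of a block of level $\lambda$ and for all $k$,
$$|d_k|\le2\varepsilon N+10\eta\delta N(\lambda+1).\tag{6}$$

We use induction on $\lambda$. The input vertices of block $(p,q)$ are its left and bottom sides, or only the left side if it is a triangle. They lie in one of three places. The first is the left boundary $x=0$, where $f_k=\hat f_k$ by (2), so $|d_k|\le2\varepsilon N$ by (5). The second is the right side of block $(p-1,q)$, which is a full block of level $\lambda-1$. The third, when $(p,q)$ is full, is the top side of block $(p,q+1)$, again of level $\lambda-1$. (A block of level $0$ is the triangle $(0,D-1)$, with inputs only on $x=0$.) So on the input vertices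
$$|d_k|\le m:=2\varepsilon N+10\eta\delta N\lambda,$$
and we must show $|d_k|\le m+10\eta\delta N$ on the whole block.

*(a) The block is a triangle or bad.* There $\xi$ coincides with $X_0^{(t)}$, so $f_k$ and $\hat f_k$ satisfy (R1), (R2) for the same set. On the inputs $|f_k-\hat f_k|\le m+2\varepsilon N$ by (5). By Lemma 1 the same holds on the whole block, and by (5) again $|d_k|\le m+4\varepsilon N=m+4\eta\delta N$.

*(b) The block is good.* Let $\tilde A_k(Z)=NA_k(Z/N)$. In the block, $|NF_k(Z/N)-\tilde A_k(Z)|\le\eta\delta N$, so on its inputs $|f_k-\tilde A_k|\le\beta_0:=m+\eta\delta N$.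

Consider one of the $b\times b$ sub-boxes, $S=Q+v$, in which $\xi$ is the translate of $X\cap Q$ for some $X\in\mathcal T$. On the vertices $z$ of $Q$,
$$|u_k^X(z)-nA_k(z/n)|\le\varepsilon n+\eta\delta n=2\eta b .$$
The affine functions $z\mapsto nA_k(z/n)$ and $Z\mapsto\tilde A_k(Z)$ have the same gradient, so $\tilde A_k(z+v)-nA_k(z/n)=:\theta$ does not depend on $z$. Put $g(z+v)=u_k^X(z)+\theta$. Then $|g-\tilde A_k|\le2\eta b$ on the vertices of $S$, and $g$ satisfies (R1), (R2) in $S$ for $\xi$, because $u_k^X$ is a height of $X$. If $|f_k-\tilde A_k|\le\beta$ on the inputs of $S$, then $|f_k-g|\le\beta+2\eta b$ on the inputs, hence on all of $S$ by Lemma 1. So $|f_k-\tilde A_k|\le\beta+4\eta b$ on $S$. Passing through one sub-box costs at most $4\eta b$.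

Index the sub-boxes by $(r,s)$, $0\le r,s<t$, with $r$ counted from the left and $s$ from the top. The inputs of sub-box $(r,s)$ lie on the inputs of the block, on the right side of $(r-1,s)$, or on the top side of $(r,s+1)$. By induction on $r+(t-1-s)\le2t-2$ we get, on sub-box $(r,s)$,
$$|f_k-\tilde A_k|\le\beta_0+4\eta b\,(r+t-s)\le\beta_0+8\eta bt=\beta_0+8\eta\delta N .$$
Hence $|d_k|\le\beta_0+8\eta\delta N+\eta\delta N=m+(1+8+1)\eta\delta N$ on the block. This proves the claim.

Since $\lambda+1\le2D-1$, $\delta D=1$ and $\varepsilon\le\eta$, (6) gives $|d_k|\le2\varepsilon N+20\eta N\le22\eta N$ on $\Lambda_N$. With (5) and (2), on the top side,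
$$|R_{w_\xi}(x,kN/K)-R_{\hat w}(x,kN/K)|=|f_k(x,0)-\hat f_k(x,0)|\le24\eta N\qquad(1\le k\le K-1).\tag{7}$$
For general $c$, choose $k$ with $(k-1)N/K\le c\le kN/K$. Both $R$'s are nondecreasing in $c$ and grow by at most $N/K\le\eta N$ over an interval of length $N/K$; for $k=0$ and $k=K$ the left side of (7) is $0$. So
$$R_{w_\xi}(x,c)-R_{\hat w}(x,c)\le R_{w_\xi}(x,\tfrac{kN}K)-R_{\hat w}(x,\tfrac{(k-1)N}K)\le24\eta N+\eta N,$$
and the same with the roles exchanged. Hence $|R_{w_\xi}(x,c)-R_{\hat w}(x,c)|\le25\eta N$ for all $x,c$.

**Step 6: few attempts are refused.** *We convert the height control into near-injectivity of $\xi\mapsto E(\xi)$.* By Section 4, $E(\xi)\in RP(N)$ has permutation $w_\xi$ and $|E(\xi)|=\ell(w_\xi)$. By (4), (7) and Lemma 3 with $e=24\eta N$,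
$$|\xi\setminus E(\xi)|=\ell(\hat w)-\ell(w_\xi)\le48\eta N^2+\frac{N^2}{2K}\le49\eta N^2 .$$
So, given $E(\xi)$, the field $\xi$ is determined by the set $\xi\setminus E(\xi)$, a subset of $C_N$ of size at most $49\eta N^2$. For $0<\rho\le\frac12$, an $M$-element set has at most $2^{H(\rho)M}$ subsets of size at most $\rho M$, because
$$1\ge\sum_{i\le\rho M}\binom Mi\rho^i(1-\rho)^{M-i}\ge\rho^{\rho M}(1-\rho)^{(1-\rho)M}\sum_{i\le\rho M}\binom Mi,$$
using $\rho/(1-\rho)\le1$. Since $|C_N|\le N^2$ and $49\eta\le\frac12$, we may take $M=N^2$ and $\rho=49\eta$. Each reduced set is therefore $E(\xi)$ for at most $2^{H(49\eta)N^2}$ of our fields. By Step 4 there are at least $2^{(A-4\eta-H(49\eta))N^2}$ distinct sets $X'=E(\xi)$. They satisfy the required estimate by Step 5, since $w_{X'}=w_\xi$. $\square$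

## 9. Proof of Theorem 1

Let $A=\limsup n^{-2}\log a(n)$. Since $1\le a(n)\le2^{n(n-1)/2}$, we have $0\le A\le\frac12$.

**Step 1: sizes with the right divisibility.** *We pass to sizes $n_j$ with $j!\mid n_j$ without lowering the limsup.* Choose $m_j$ with $m_j^{-2}\log a(m_j)\to A$ and $m_j\ge j\cdot j!$, growing so fast that $n_j:=j!\lceil m_j/j!\rceil$ is strictly increasing. Then $m_j\le n_j\le m_j+j!\le(1+\frac1j)m_j$. By padding $a(n_j)\ge a(m_j)$, so $\limsup n_j^{-2}\log a(n_j)\ge A$.

**Step 2: from the multiples of $n$ to all sizes.** *We apply Proposition 4 and fill in the remaining sizes.* With $\mathcal C_j=RP(n_j)$ the proposition gives, for each $0<\eta<1/98$, an $n$ such that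
$$a(tn)\ge2^{(A-4\eta-H(49\eta))(tn)^2}\qquad\text{for all }t\ge1.$$
For $m\ge n$ let $t=\lfloor m/n\rfloor$. Then $a(m)\ge a(tn)$ by padding, and $tn/m\to1$ as $m\to\infty$. So $\liminf m^{-2}\log a(m)\ge A-4\eta-H(49\eta)$. Let $\eta\to0$; then $H(49\eta)\to0$, and $\liminf\ge A=\limsup$. $\blacksquare$

From now on $\alpha$ denotes this limit.

## 10. Permutons and the large deviation statement

Proposition 4 controls the permutation as well as the count. The natural language for its limit is that of permutons.

**Definition.** A *permuton* is a probability measure $\mu$ on $[0,1]^2$ with uniform marginals. Its distribution function is $\Phi_\mu(x,y)=\mu([0,x]\times[0,y])$, and $\mathcal P$ is the set of permutons with the metric $\|\Phi_\mu-\Phi_{\mu'}\|_\infty$. For $w\in S_n$ let $\mu_w$ have density $n$ on the squares $[\frac{x-1}n,\frac xn]\times[\frac{w(x)-1}n,\frac{w(x)}n]$, and put $\Phi_w=\Phi_{\mu_w}$. Then $\mu_w$ is a permuton and $\Phi_w(\frac xn,\frac cn)=R_w(x,c)/n$.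

**Examples.** For $w=\mathrm{id}\in S_n$ we have $R_w(x,c)=\min(x,c)$, so on the $\frac1n$-grid $\Phi_w$ equals $\min(x,y)$, the distribution function of the uniform measure on the diagonal. For $w=n\cdots21$ we have $R_w(x,c)=\max(0,x+c-n)$, and on the grid $\Phi_w$ equals $\max(0,x+y-1)$, the distribution function of the uniform measure on the antidiagonal. As $n\to\infty$ both families converge in $\mathcal P$, by the Lipschitz property noted next.

Since the marginals are uniform, $\Phi_\mu$ is $1$-Lipschitz for $|\cdot|_1$. The space $\mathcal P$ is compact. Indeed, a sequence of permutons has a weakly convergent subsequence, and the limit $\mu$ again has uniform marginals. The boundary of $[0,x]\times[0,y]$ is a $\mu$-null set up to the sides on $\partial[0,1]^2$, which do not matter, since horizontal and vertical lines have measure $0$. So the distribution functions converge pointwise to $\Phi_\mu$, and, being $1$-Lipschitz, uniformly.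

Every permuton $\mu$ is the limit of some $\mu_{w_n}$, $w_n\in S_n$, and hence a limit along each size sequence $n_i\to\infty$ (Hoppen, Kohayakawa, Moreira, Ráth, Sampaio, *Limits of permutation sequences*, J. Combin. Theory Ser. B 103 (2013)). Here is an argument. Sample independent points $(X_i,Y_i)$ from $\mu$; almost surely all $X_i$ are distinct and all $Y_i$ are distinct. By the law of large numbers at rational points, monotonicity, and the continuity of $\Phi_\mu$, the empirical distribution function $\hat\Phi_n$ of the first $n$ points converges to $\Phi_\mu$ uniformly, almost surely. Let $X_{(u)}$ and $Y_{(c)}$ be the order statistics, and let $w$ be the permutation for which the point with $u$-th smallest abscissa has $w(u)$-th smallest ordinate. Then $R_w(u,c)/n=\hat\Phi_n(X_{(u)},Y_{(c)})$ for $u,c\ge1$. From $\hat\Phi_n(X_{(u)},1)=u/n$ we see that $|X_{(u)}-u/n|\le\|\hat\Phi_n-\Phi_\mu\|_\infty$, and similarly for $Y_{(c)}$. So $\Phi_w-\Phi_\mu\to0$ uniformly on the $\frac1n$-grid, and by the Lipschitz property on the whole square.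

Every point of $[0,1]^2$ is within $\ell^1$-distance $2/n$ of $\frac1n\mathbb Z^2\cap[0,1]^2$. This gives the first two of the following estimates.
$$\|\Phi_{w\otimes1_t}-\Phi_w\|\le\tfrac4n\quad\text{for }w\in S_n,\tag{8}$$
since $R_{w\otimes1_t}(tx,tc)=tR_w(x,c)$ means that both functions agree on the $\frac1n$-grid.
$$\text{If }w,w'\in S_N\text{ and }|R_w-R_{w'}|\le eN,\text{ then }\|\Phi_w-\Phi_{w'}\|\le e+\tfrac4N.\tag{9}$$
$$\text{If }w\in S_n,\ n'\ge n,\ w'=w\oplus\mathrm{id}\in S_{n'},\text{ then }\|\Phi_{w'}-\Phi_w\|\le\tfrac{4(n'-n)}{n'}.\tag{10}$$
For (10) put $\tau=\frac{n'-n}{n'}$, $x'=\min(xn'/n,1)$ and $y'=\min(yn'/n,1)$. The measure $\mu_{w'}$ consists of a scaled copy of $\mu_w$ of mass $n/n'$ on $[0,\frac n{n'}]^2$ and of mass $\tau$ on $[\frac n{n'},1]^2$. So $0\le\Phi_{w'}(x,y)-\frac n{n'}\Phi_w(x',y')\le\tau$. Also $|x'-x|\le\tau$: if $x\le n/n'$, then $x'-x=x\frac{n'-n}n\le\tau$; otherwise $x'-x=1-x\le\tau$. The same holds for $y$. Hence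
$$|\Phi_{w'}(x,y)-\Phi_w(x,y)|\le\tau+(1-\tfrac n{n'})\Phi_w(x',y')+|x'-x|+|y'-y|\le4\tau .$$

For $\mu\in\mathcal P$ and $\varepsilon>0$ put
$$Z_n(\mu,\varepsilon)=\sum_{w\in S_n,\ \|\Phi_w-\Phi_\mu\|<\varepsilon}a(w),$$
$$s^+(\mu)=\inf_{\varepsilon>0}\limsup_n\tfrac1{n^2}\log Z_n(\mu,\varepsilon),\qquad s^-(\mu)=\inf_{\varepsilon>0}\liminf_n\tfrac1{n^2}\log Z_n(\mu,\varepsilon).$$
Since $a(w)\ge1$ for all $w$ (Section 2) and permutations of every large size approximate $\mu$, we have $Z_n(\mu,\varepsilon)\ge1$ for large $n$. Also $Z_n\le a(n)$. So $0\le s^-\le s^+\le\alpha$.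

Recall that random elements of $\mathcal P$, indexed by $n$, satisfy a *large deviation principle* with speed $n^2$ and rate function $J$ (logarithms to base 2) if $\liminf n^{-2}\log P(G)\ge-\inf_GJ$ for open $G$ and $\limsup n^{-2}\log P(C)\le-\inf_CJ$ for closed $C$, where $P(\cdot)$ is the probability that the $n$-th element lies in the set, and $J\ge0$ is lower semicontinuous. The rate function is *good* if its sublevel sets are compact.

**Theorem 2.**
(i) $s^+(\mu)=s^-(\mu)=:s(\mu)$ for every permuton $\mu$; $s$ is upper semicontinuous and $\alpha=\max_{\mathcal P}s$.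
(ii) If $w\in S_n$ is chosen with probability $a(w)/a(n)$, then $\mu_w$ satisfies a large deviation principle on $\mathcal P$ with speed $n^2$ and good rate function $\alpha-s$ (logarithms to base 2).
(iii) $\lim\frac1{n^2}\log\max_{w\in S_n}a(w)=\alpha$. For every $q>0$ the limit $\lim\frac1{n^2}\log\sum_{w\in S_n}q^{\ell(w)}a(w)$ exists and equals $\max_\mu\{s(\mu)+I(\mu)\log q\}$, where $I$ is the continuous function on $\mathcal P$ with $I(\mu)=\lim\ell(w_i)/n_i^2$ whenever $w_i\in S_{n_i}$, $n_i\to\infty$, $\mu_{w_i}\to\mu$.

For instance, the examples above show $I=0$ for the diagonal permuton and $I=\frac12$ for the antidiagonal one, since $\ell(n\cdots21)=\binom n2$.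

## 11. Proof of Theorem 2

**Step 1: $s^+=s^-$.** *We repeat the proof of Theorem 1 while keeping the permutation near $\mu$.* Let $A=s^+(\mu)$ and $\varepsilon>0$. Since $\limsup n^{-2}\log Z_n(\mu,\varepsilon/4)\ge A$, we can choose $m_j\ge j\cdot j!$, increasing fast, with $\log Z_{m_j}(\mu,\varepsilon/4)\ge(A-\frac1j)m_j^2$, such that $n_j:=j!\lceil m_j/j!\rceil\le(1+\frac1j)m_j$ is strictly increasing. Let $\mathcal C_j\subset RP(n_j)$ consist of the paddings to size $n_j$ of the reduced sets counted by $Z_{m_j}(\mu,\varepsilon/4)$. By (10) padding moves $\Phi$ by at most $4(n_j-m_j)/n_j\le4/j$, so for large $j$ the permutations of the elements of $\mathcal C_j$ are within $\frac\varepsilon4+\frac4j<\frac\varepsilon2$ of $\mu$. For the remaining small $j$ replace $\mathcal C_j$ by $\emptyset$. As padding is injective and $m_j/n_j\to1$, we have $\limsup n_j^{-2}\log|\mathcal C_j|\ge A$.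

Apply Proposition 4 with this $A$, with $\eta<1/98$ and $25\eta<\varepsilon/8$, and with $n_*\ge64/\varepsilon$. As $X_0\in\mathcal C_j$, the set $\mathcal C_j$ is nonempty and $\|\Phi_{w_{X_0}}-\Phi_\mu\|<\varepsilon/2$. By (8) and (9), for every $t$ at least $2^{(A-4\eta-H(49\eta))(tn)^2}$ elements of $RP(tn)$ have permutations $w'$ with
$$\|\Phi_{w'}-\Phi_\mu\|<\frac\varepsilon2+\Bigl(25\eta+\frac4{tn}\Bigr)+\frac4n\le\frac\varepsilon2+25\eta+\frac8n\le\frac{3\varepsilon}4 .$$
For $m\ge n$ pad these from size $tn$, $t=\lfloor m/n\rfloor$, to size $m$. By (10) this moves $\Phi$ by at most $4(m-tn)/m\le4n/m<\varepsilon/4$ for large $m$. So $Z_m(\mu,\varepsilon)\ge2^{(A-4\eta-H(49\eta))(tn)^2}$ for large $m$, and $\liminf_mm^{-2}\log Z_m(\mu,\varepsilon)\ge A-4\eta-H(49\eta)$. Let $\eta\to0$, then take the infimum over $\varepsilon$: $s^-(\mu)\ge A=s^+(\mu)$.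

**Step 2: upper semicontinuity.** *This gives existence of maximisers and the lower semicontinuity of the rate function.* If $\|\Phi_{\mu'}-\Phi_\mu\|<\varepsilon/2$, then
$$s(\mu')\le\limsup_nn^{-2}\log Z_n(\mu',\varepsilon/2)\le\limsup_nn^{-2}\log Z_n(\mu,\varepsilon).$$
So $\limsup_{\mu'\to\mu}s(\mu')$ is at most the right-hand side for every $\varepsilon$, and hence at most $s(\mu)$.

**Step 3: the large deviation bounds, and $\alpha=\max s$.** *This completes (i) and proves (ii).* Let $G$ be open and $\mu\in G$. For small $\varepsilon$, $P(\mu_w\in G)\ge Z_n(\mu,\varepsilon)/a(n)$, so by Theorem 1 and $s=s^-$ we get $\liminf n^{-2}\log P(\mu_w\in G)\ge s(\mu)-\alpha$. Take the supremum over $\mu\in G$.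

Let $C$ be closed and nonempty, hence compact, and let $\gamma>0$. By $s=s^+$ each $\mu\in C$ has $\varepsilon_\mu>0$ with $\limsup n^{-2}\log Z_n(\mu,\varepsilon_\mu)\le s(\mu)+\gamma$. Finitely many of the balls of radius $\varepsilon_\mu$ around $\mu$ cover $C$, so $P(\mu_w\in C)$ is at most a finite sum of terms $Z_n(\mu,\varepsilon_\mu)/a(n)$, and $\limsup n^{-2}\log P(\mu_w\in C)\le\sup_Cs+\gamma-\alpha$. Let $\gamma\to0$. (For $C=\emptyset$ there is nothing to prove.)

With $C=\mathcal P$ the probability is $1$, so $0\le\sup_{\mathcal P}s-\alpha$. Since $s\le\alpha$, and $s$ is upper semicontinuous on a compact space, $\max_{\mathcal P}s=\alpha$. The rate function $\alpha-s\ge0$ is lower semicontinuous on a compact space, so its sublevel sets are compact and it is good. This proves (i) and (ii).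

**Step 4: the maximum of $a(w)$.** *This is the first part of (iii).* We have $\max_wa(w)\le a(n)\le n!\max_wa(w)$ and $\log n!\le n\log n=o(n^2)$. So the claim follows from Theorem 1.

**Step 5: the function $I$.** *We show that $\ell(w)/n^2$ is a continuous function of $\mu_w$ up to $O(1/n)$.* Let $w\in S_n$, $w'\in S_m$ and $N=nm$. The permutation $w\otimes1_m\in S_N$ has $m^2$ inversions for each inversion of $w$ and none inside a bundle, so $\ell(w\otimes1_m)=m^2\ell(w)$. Likewise $\ell(w'\otimes1_n)=n^2\ell(w')$. By (8),
$$\|\Phi_{w\otimes1_m}-\Phi_{w'\otimes1_n}\|\le\|\Phi_w-\Phi_{w'}\|+\tfrac4n+\tfrac4m ,$$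
and $N$ times this bounds $|R_{w\otimes1_m}-R_{w'\otimes1_n}|$. Lemma 3 with $K=N$, divided by $N^2$, gives
$$\Bigl|\frac{\ell(w)}{n^2}-\frac{\ell(w')}{m^2}\Bigr|\le2\|\Phi_w-\Phi_{w'}\|+\frac8n+\frac8m.\tag{11}$$
If $w_i\in S_{n_i}$, $n_i\to\infty$ and $\mu_{w_i}\to\mu$, then (11) shows that $\ell(w_i)/n_i^2$ is a Cauchy sequence. Applied to two such sequences, it shows that the limit $I(\mu)$ depends only on $\mu$. Such sequences exist for every $\mu$ by Section 10. Passing to the limit in (11), first along sequences approaching $\mu$ and $\mu'$, and then with $w$ fixed and $w'$ running along a sequence approaching $\mu_w$, we get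
$$|I(\mu)-I(\mu')|\le2\|\Phi_\mu-\Phi_{\mu'}\|,\qquad\Bigl|\frac{\ell(w)}{n^2}-I(\mu_w)\Bigr|\le\frac8n .$$

**Step 6: weighted sums.** *We evaluate the exponential rate of $\sum_wq^{\ell(w)}a(w)$.* Let $\varphi(\mu)=I(\mu)\log q$, a bounded continuous function on $\mathcal P$. By Step 5, $|\ell(w)-n^2I(\mu_w)|\le8n$, so
$$\sum_{w\in S_n}q^{\ell(w)}a(w)=2^{O(n)}W_n,\qquad W_n=\sum_{w\in S_n}2^{n^2\varphi(\mu_w)}a(w).$$
That $n^{-2}\log W_n\to\max_\mu\{s(\mu)+\varphi(\mu)\}$ follows from (ii), from $n^{-2}\log a(n)\to\alpha$, and from Varadhan's lemma (Dembo–Zeitouni, *Large Deviations Techniques and Applications*, Thm. 4.3.1). In the present setting it can also be seen directly. Let $\gamma>0$. For each $\mu$ choose $\varepsilon_\mu>0$ such that $|\varphi(\mu')-\varphi(\mu)|\le\gamma$ whenever $\|\Phi_{\mu'}-\Phi_\mu\|<\varepsilon_\mu$, and such that $\limsup n^{-2}\log Z_n(\mu,\varepsilon_\mu)\le s(\mu)+\gamma$. From $W_n\ge2^{n^2(\varphi(\mu)-\gamma)}Z_n(\mu,\varepsilon_\mu)$ and $s=s^-$ we get $\liminf n^{-2}\log W_n\ge s(\mu)+\varphi(\mu)-\gamma$ for every $\mu$. In the other direction, cover $\mathcal P$ by the balls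 of radius $\varepsilon_i=\varepsilon_{\mu_i}$ around finitely many points $\mu_1,\dots,\mu_r$. Then $W_n\le\sum_i2^{n^2(\varphi(\mu_i)+\gamma)}Z_n(\mu_i,\varepsilon_i)$, so $\limsup n^{-2}\log W_n\le\sup_\mu\{s(\mu)+\varphi(\mu)\}+2\gamma$. Let $\gamma\to0$. The supremum is a maximum, because $s+\varphi$ is upper semicontinuous and $\mathcal P$ is compact. $\blacksquare$
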